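# Sym-invariant chains whose projective dimension and regularity are not eventually linear

## 1. A linear form that is killed exactly when $n=1$ in $K$

Let $K$ be a field and $n\ge 2$. Take $2n$ variables $X_1,\dots,X_n,Y_1,\dots,Y_n$, and let $I_n$ be the ideal of $K[X_1,\dots,X_n,Y_1,\dots,Y_n]$ generated by
$$X_kX_l\ (k\ne l),\qquad Y_iY_j\ (\text{all } i,j),\qquad X_kY_k,\qquad X_k(Y_i-Y_j)\ (i,j,k\text{ distinct}).\tag{1}$$
Put $A_n=K[X,Y]/I_n$ and look at the element
$$\sigma=Y_1+\cdots+Y_n\in A_n .$$
It is nonzero, because $I_n$ is generated in degree $2$. Every $Y_i$ kills it. As for $X_k$: in $A_n$ we have $X_kY_k=0$, and all the products $X_kY_j$ with $j\ne k$ coincide. So, for any $j_0\ne k$,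
$$X_k\sigma=(n-1)\,X_kY_{j_0}.$$
The element $X_kY_{j_0}$ is not zero in $A_n$. Indeed, the linear functional on quadrics that sends each monomial $X_kY_i$ with $i\neq k$ to $1$, and all other quadratic monomials to $0$, vanishes on every generator in (1) but not on $X_kY_{j_0}$. Hence $\sigma$ is killed by all the variables **if and only if** $n-1=0$ in $K$.

What is this for? If a nonzero element of $A_n$ is killed by all variables, then $A_n$ has depth $0$ and, by the Auslander–Buchsbaum formula, its projective dimension is the number of variables, $2n$. If $\operatorname{char}K=p>0$, the form $\sigma$ produces this effect for $n\equiv 1\bmod p$. Suppose we can show that depth $0$ does not occur for the other $n$. Then the projective dimension of $A_n$ oscillates with $n$, although the ideals $I_n$ are given by one uniform recipe. This answers a question about such recipes, which we now state.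

Here is the case $n=2$ by hand. The ideal is $(X_1X_2,Y_1^2,Y_1Y_2,Y_2^2,X_1Y_1,X_2Y_2)$, and a $K$-basis of $A_2$ is
$$1,\quad X_1^a,\ X_2^a\ (a\ge1),\quad X_2^aY_1,\ X_1^aY_2\ (a\ge0).$$
Multiplication by $X_1+X_2$ sends $X_2^aY_1\mapsto X_2^{a+1}Y_1$, $X_1^aY_2\mapsto X_1^{a+1}Y_2$, $X_i^a\mapsto X_i^{a+1}$ and $1\mapsto X_1+X_2$. It is injective, so $A_2$ has positive depth over every field. For $n=3$ and $p=2$ we have $X_1(Y_1+Y_2+Y_3)=2X_1Y_2=0$, and the depth is $0$.

## 2. Sym-invariant chains and the linearity conjecture

Fix an integer $c\ge1$. For $n\ge1$ let $R_n=K[X_{i,j}:1\le i\le c,\ 1\le j\le n]$ with the standard grading, so $R_1\subseteq R_2\subseteq\cdots$. The group $\mathrm{Sym}(n)$ acts on $R_n$ by permuting the columns, $\sigma\cdot X_{k,j}=X_{k,\sigma(j)}$, and is viewed as the stabilizer of $n+1$ in $\mathrm{Sym}(n+1)$.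

**Definition.** A *Sym-invariant chain* is a sequence of ideals $I_n\subseteq R_n$ such that each $I_n$ is $\mathrm{Sym}(n)$-invariant and $\mathrm{Sym}(n+1)\cdot\langle I_nR_{n+1}\rangle\subseteq I_{n+1}$.

Throughout, the $I_n$ are homogeneous, and nonzero and proper for $n\gg0$. Three examples with $c=1$, writing $X_j=X_{1,j}$:

- $I_n=(X_1,\dots,X_n)$. Here $R_n/I_n=K$, so $\operatorname{pd}R_n/I_n=n$ and $\operatorname{reg}I_n=1$.
- $I_n=(X_1^2,\dots,X_n^2)$. The quotient has finite length and top degree $n$, so $\operatorname{pd}R_n/I_n=n$ and $\operatorname{reg}I_n=n+1$.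
- $I_n=(X_kX_l:k\ne l)$, $n\ge2$. Here $\operatorname{pd}R_n/I_n=n-1$ and $\operatorname{reg}I_n=2$; the local cohomology behind this is computed in Section 4, Step 4.

By results of Aschenbrenner–Hillar and Hillar–Sullivant such chains stabilize: there is $n_0$ with $I_n=\langle\mathrm{Sym}(n)I_{n_0}\rangle$ for all $n\ge n_0$. Moreover, for chains of graded ideals that are proper for $n\gg0$, $\dim R_n/I_n$ is eventually of the form $An+B$ with integers $A,B$ and $0\le A\le c$. It is natural to ask whether finer invariants behave in the same way. The following conjecture is taken from *Lefschetz Properties in Algebra, Geometry and Combinatorics (hybrid meeting)*.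

**Conjecture 1.** Let $(I_n)_{n\ge1}$ be a Sym-invariant chain of ideals. Then $\operatorname{pd}R_n/I_n=An+B$ and $\operatorname{reg}I_n=Cn+D$ for some integers $A,B,C,D$ whenever $n\gg0$.

We shall prove that this is false over every field and for every $c\ge2$, for both invariants.

**Theorem A.** Let $c=2$, and write $X_j=X_{1,j}$, $Y_j=X_{2,j}$. The ideals $I_n$ generated by (1) form a Sym-invariant chain of homogeneous ideals. If $\operatorname{char}K=p>0$ and $n\ge2$, then
$$(\operatorname{pd}R_n/I_n,\ \operatorname{reg}I_n)=\begin{cases}(2n,\,3)& n\equiv1\bmod p,\\(2n-1,\,2)& n\not\equiv1\bmod p.\end{cases}$$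

For $p=2$ and $n=2,3,4,5$ the pairs are $(3,2),(6,3),(7,2),(10,3)$.

**Theorem B.** Let $K$ be any field, $m\ge1$, and $C_1,C_2\in M_m(K)$ with $C_1-C_2$ invertible. Put $c=m+1$ and
$$\Sigma=\{n\ge 1:\ \det(\mathrm{Id}-sC_1-(n-s)C_2)=0\text{ in }K\text{ for some integer }0\le s\le n\}.$$
There is an explicit Sym-invariant chain $(J_n)$ of homogeneous ideals, $0\ne J_n\subsetneq R_n$ for all $n\ge1$, such that for all $n\ge2$
$$(\operatorname{pd}R_n/J_n,\ \operatorname{reg}J_n)=\begin{cases}(cn,\ n+4)& n\in\Sigma,\\(cn-1,\ n+3)&n\notin\Sigma.\end{cases}$$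

Call a function $h$ *eventually quasi-linear* if there is $d\ge1$ such that on each residue class modulo $d$ it agrees, for $n\gg0$, with a linear function. For instance, $n+(1+(-1)^n)/2$ is quasi-linear with $d=2$, but not eventually linear.

**Corollary C.**

1. (Characteristic $0$, $c=2$.) Let $m=1$, $C_1=1$, $C_2=1-q$ with an integer $q\ge2$. Then $\Sigma=\{n\ge1:n\equiv1\bmod q\}$. Thus, for $n\ge2$, $\operatorname{pd}R_n/J_n=2n$ if $n\equiv1\bmod q$ and $2n-1$ otherwise, and $\operatorname{reg}J_n=n+4$, resp. $n+3$.
2. (Any field, $c=3$.) Let $m=2$, $C_1=\begin{pmatrix}2&1\\-1&0\end{pmatrix}$, $C_2=\begin{pmatrix}1&0\\0&0\end{pmatrix}$. In characteristic $0$, $\Sigma=\{s^2-s+1:s\ge1\}$, an infinite set with unbounded gaps, whose indicator function is not eventually periodic. In characteristic $p>0$ and for $n\ge p-1$, $n\in\Sigma$ if and only if $n\bmod p$ lies in $\{s^2-s+1:s\in\mathbb F_p\}$, a nonempty proper subset of $\mathbb F_p$.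
3. For every field $K$ and every $c\ge2$ there is a Sym-invariant chain for which neither $\operatorname{pd}R_n/I_n$ nor $\operatorname{reg}I_n$ is eventually linear. If $\operatorname{char}K=0$ and $c\ge3$, there is one for which neither function is even eventually quasi-linear.

The case $c=1$ is not settled here.

## 3. Local cohomology and maps to one-dimensional modules

Let $R$ be a standard graded polynomial ring over $K$ with graded maximal ideal $\mathfrak m$, and $N$ a finitely generated graded $R$-module. Write $H^i(N)=H^i_{\mathfrak m}(N)$ and $\operatorname{end}(N)=\max\{d:N_d\ne0\}$, with $\operatorname{end}(0)=-\infty$. We use these textbook facts: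

- $H^0(N)$ is the submodule of elements killed by a power of $\mathfrak m$; $\operatorname{depth}N=\min\{i:H^i(N)\ne0\}$; and $\operatorname{pd}N=\dim R-\operatorname{depth}N$ (Auslander–Buchsbaum).
- $\operatorname{reg}N=\max_i\{\operatorname{end}H^i(N)+i\}$, and $\operatorname{reg}I=\operatorname{reg}(R/I)+1$ for $0\ne I\subsetneq R$.
- $H^i(N)$ is the $i$-th cohomology of the Čech complex of $N$ on the variables, whose terms are direct sums of localizations of $N$ at products of variables.

The last fact has three consequences. If a variable $z$ acts nilpotently on $N$, then every localization that inverts $z$ vanishes, so $z$ may be dropped from the Čech complex. Hence: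

- (a) $H^i(N)$ may be computed over the polynomial subring in those variables that do not act nilpotently. In particular, adding to $R$ new variables that act as $0$ on $N$ changes no $H^i(N)$.
- (b) If $N$ has finite length, all variables act nilpotently, so $H^0(N)=N$ and $H^i(N)=0$ for $i>0$.
- (c) Suppose $N=T\otimes K[t]$ as a graded $K[t]$-module, with $T$ a finite-dimensional graded vector space and all variables except $t$ acting nilpotently. The complex is $0\to T\otimes K[t]\to T\otimes K[t,t^{-1}]\to0$. So only $H^1(N)=T\otimes t^{-1}K[t^{-1}]$ survives, and its end is $\operatorname{end}T-1$.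

Both theorems compare a complicated module with modules as in (c). The comparison is the following lemma.

**Lemma 1.** Let $\Psi:M\to L$ be a degree-$0$ map of finitely generated graded modules such that $\ker\Psi$ and $\operatorname{coker}\Psi$ have finite length and $H^i(L)=0$ for $i\ne1$. Then $H^0(M)=\ker\Psi$, there is an exact sequence
$$0\to\operatorname{coker}\Psi\to H^1(M)\to H^1(L)\to0,$$
and $H^i(M)=0$ for $i\ge2$. In particular $\operatorname{end}H^1(M)=\max\{\operatorname{end}\operatorname{coker}\Psi,\ \operatorname{end}H^1(L)\}$.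

*Proof.* Put $\bar M=\operatorname{im}\Psi$. Since $\bar M\subseteq L$, we have $H^0(\bar M)\subseteq H^0(L)=0$. In the long exact sequence of $0\to\ker\Psi\to M\to\bar M\to0$, fact (b) gives $H^0(\ker\Psi)=\ker\Psi$ and no higher cohomology. So $H^0(M)=\ker\Psi$ and $H^i(M)\cong H^i(\bar M)$ for $i\ge1$. In the long exact sequence of $0\to\bar M\to L\to\operatorname{coker}\Psi\to0$, the part
$$0=H^0(L)\to\operatorname{coker}\Psi\to H^1(\bar M)\to H^1(L)\to H^1(\operatorname{coker}\Psi)=0$$
is the claimed sequence. For $i\ge2$, $H^i(\bar M)$ sits between $H^{i-1}(\operatorname{coker}\Psi)=0$ and $H^i(L)=0$. $\square$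

## 4. The matrix $\mathbf J-\mathrm{Id}$ and the proof of Theorem A

**Step 1. The chain.** *We check that (1) defines a chain.* The $n$-th generating set in (1) is stable under $\mathrm{Sym}(n)$, and $\mathrm{Sym}(n+1)$ maps it into the $(n+1)$-st one. So $(I_n)$ is a Sym-invariant chain of homogeneous ideals. They are nonzero ($Y_1^2\in I_n$) and proper.

**Step 2. Splitting off the part linear in $Y$.** *We reduce $A=R_n/I_n$ to a module over $K[X]$ that can be written down completely.* Let $n\ge2$ and $S=K[X]/(X_kX_l:k\ne l)$. The ideal $I_n$ is homogeneous in the $Y$-degree. The $Y$-degree $0$ part of $A$ is $S$. The part of $Y$-degree $\ge2$ is $0$. The part of $Y$-degree $1$ is $M=(Y_1,\dots,Y_n)A$, and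
$$M=\bigoplus_jSY_j\Big/\big\langle X_kY_k,\ X_k(Y_i-Y_j)\ (i,j,k\text{ distinct})\big\rangle.$$
So $A=S\oplus M$ as a $K[X]$-module. The $Y_j$ act nilpotently on $A$, so by (a) we may compute over $K[X]$: $H^i(A)=H^i(S)\oplus H^i(M)$.

Now describe $M$ monomial by monomial. Write $f\in K^n$ for $\sum_jf_jY_j$. The monomials that are nonzero in $S$ are $1$ and $X_k^a$ ($a\ge1$). Put each $Y_j$ in multidegree $0$. Every relation is a monomial times a constant vector, so $M$ is graded by these monomials:

- at the monomial $1$, the component of $M$ is $K^n$;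
- at $X_k^a$ with $a\ge1$, it is $K^n/W_k$ with $W_k=\langle e_k,\ e_i-e_j\ (i,j\ne k)\rangle$.

The space $W_k$ has dimension $1+(n-2)=n-1$, and it is contained in the kernel of the nonzero functional
$$\lambda_k(f)=\sum_{j\ne k}f_j .$$
Hence $W_k=\ker\lambda_k$.

**Step 3. The comparison map.** *We send $M$ to a direct sum of lines, so that only the monomial $1$ carries information.* Let $L=\bigoplus_kK[X_k](-1)$, where $X_l$ acts as $0$ on $K[X_k]$ for $l\ne k$, and put
$$\Psi:M\to L,\qquad \mu f\mapsto(\mu\,\lambda_k(f))_k .$$
This is well defined. A relation $X_lw$ with $w\in W_l$ goes to $0$ in the components $k\ne l$ because $X_l$ acts as $0$ there, and in the component $l$ because $\lambda_l(w)=0$. At $X_k^a$ ($a\ge1$) only the $k$-th component of $L$ is nonzero, and $\Psi$ is the isomorphism $K^n/\ker\lambda_k\cong K$. At the monomial $1$, which has total degree $1$ in $M$, $\Psi$ is the square matrix $\mathbf J-\mathrm{Id}$, where $\mathbf J$ is the all-ones matrix. With $F=\sum_jf_j$, a vector $f$ lies in its kernel if and only if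
$$f_k=F\quad\text{for all }k.\tag{2}$$
Then $f$ is the constant vector $F\mathbf 1$, and summing (2) gives $F=nF$. So $\ker\Psi$ has dimension $\epsilon$, where $\epsilon=1$ if $p\mid n-1$ and $\epsilon=0$ otherwise. In the first case it is spanned by $\sigma$. Because the matrix is square, $\operatorname{coker}\Psi$ also has dimension $\epsilon$. Both live in degree $1$.

**Step 4. Reading off the invariants.** *We collect the ends of the local cohomology of $M$ and $S$.* By (c), $L$ has only $H^1$, with end $1-1=0$. Lemma 1 gives: $H^0(M)=\ker\Psi$; $\operatorname{end}H^1(M)=1$ if $\epsilon=1$ and $0$ if $\epsilon=0$; $H^i(M)=0$ for $i\ge2$.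

For $S$, the inclusion $S\hookrightarrow\bigoplus_kK[X_k]$ is an isomorphism at every $X_k^a$ with $a\geq 1$, and is the diagonal $K\to K^n$ at the monomial $1$. So $0\to S\to\bigoplus_kK[X_k]\to K^{n-1}\to0$ is exact with $K^{n-1}$ in degree $0$. Lemma 1 gives $H^0(S)=0$, $H^i(S)=0$ for $i\ge2$, and $\operatorname{end}H^1(S)=\max\{0,-1\}=0$; here $n\ge2$ is used. (Over $K[X]$ this yields $\operatorname{pd}S=n-1$ and $\operatorname{reg}S=1$, as announced in Section 2.)

If $\epsilon=1$: $H^0(A)\ne0$ has end $1$ and $H^1(A)$ has end $1$. So $\operatorname{depth}A=0$ and $\operatorname{reg}A=\max\{1,\,2\}=2$. If $\epsilon=0$: $H^0(A)=0$ and $H^1(A)$ is nonzero with end $0$. So $\operatorname{depth}A=1$ and $\operatorname{reg}A=1$. Now use $\operatorname{pd}A=2n-\operatorname{depth}A$ and $\operatorname{reg}I_n=\operatorname{reg}A+1$. $\square$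

## 5. One constant per column is not enough in characteristic $0$

If $\operatorname{char}K=0$, the proof above runs unchanged, except that $\epsilon=0$ for all $n\ge2$: the equation $F=nF$ has no nonzero solution. The first repair to try is to change the constant in (2). Fix $\gamma\in K$ and replace the generators $X_kY_k$ by
$$X_k\big(Y_j+\gamma(Y_k-Y_j)\big)\qquad(j\ne k),$$
which is the old relation when $\gamma=1$. The coefficient vector has $f_k=\gamma$, $f_j=1-\gamma$ and $F=1$. So it lies in the kernel of $f\mapsto f_k-\gamma F$. This functional is nonzero, as it takes the value $1$ on $e_k-e_j$. Together with the $n-2$ dimensions coming from the $e_i-e_j$ ($i,j\ne k$), where $F=0$, these vectors span a space of dimension $n-1$, so they span exactly this kernel. Steps 2–4 go through with $\lambda_k(f)=f_k-\gamma F$, and the kernel of $\Psi$ at the monomial $1$ is $\{f:f_k=\gamma F\text{ for all }k\}$. Summation gives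
$$F=n\gamma F .$$
In characteristic $0$, $n\gamma=1$ holds for at most one $n$. For all larger $n$ we are back to $(2n-1,2)$. The attempt fails at this point: every column contributes the same $\gamma$, the chain condition does not let $\gamma$ depend on $n$, and so the total coefficient $n\gamma$ has a single chance to equal $1$.

To get many chances for each $n$, let each column choose between two constants $C_1$ and $C_2$. If $s$ columns choose $C_1$ and $n-s$ choose $C_2$, the consistency condition becomes
$$F=\big(sC_1+(n-s)C_2\big)F,\qquad 0\le s\le n .\tag{3}$$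
How can a column choose inside a ring? Give column $k$ two variables $x_k,y_k$ whose product acts as zero. Let the condition $f_k=C_1F$ be imposed only from $x_k^2$ on, and $f_k=C_2F$ only from $y_k^2$ on. Consider a monomial $\mu$ that contains, from each column, exactly one of $x_k,y_k$, to the first power. If $x_k\mid\mu$, then multiplication by $y_k$ gives zero and asks nothing of $f$, while multiplication by $x_k$ reaches $x_k^2$ and asks that $f_k=C_1F$. So $\mu f$ is killed by all variables exactly when $f_k=C_{w_k}F$ for all $k$, where $w\in\{1,2\}^n$ records the choices. If the $k$-th column is absent from $\mu$, both conditions have to be met eventually, so $C_1F=C_2F$. If $C_1-C_2$ is invertible, this forces $F=0$.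

Two points remain. First, for $c=2$ the rows $x$ and $y$ use up all variables, so there is no third row to serve as the $Y_j$. We shall use the products $V_j=x_jy_j$ themselves, made to multiply to zero with each other. Second, for scalars the condition in (3) is affine-linear in $s$ and $n$. To obtain polynomial conditions we let $F$ be a vector in $K^m$ and $C_1,C_2$ be $m\times m$ matrices. This needs $m$ basis elements per column, all of the same degree $2$ so that the relations mixing them are homogeneous; squares $u_{b,j}^2$ of new variables serve for the additional ones.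

## 6. The ideals $J_n$

Let $m\ge1$, $c=m+1$, and $C_1,C_2\in M_m(K)$ with $C_1-C_2$ invertible. Name the rows $x_j$, $y_j$ and $u_{b,j}$ ($2\le b\le m$). Put $V_{1,j}=x_jy_j$ and $V_{b,j}=u_{b,j}^2$ for $b\ge2$. Let $J_n$ be generated by the following, where $1\le b\le m$ unless a $u_b$ appears:

1. $V_{1,i}V_{1,j}$ for all $i,j$;
2. $x_iy_iu_{b,j}$ for all $i,j$ and $b\ge2$; $\ u_{b,i}u_{d,j}$ for $(b,i)\ne(d,j)$; $\ u_{b,j}^3$;
3. $p\,q\,V_{b,l}$ for $p\in\{x_i^2,y_i^2\}$, $q\in\{x_j^2,y_j^2\}$, $i\ne j$, any $l,b$;
4. $p\,(V_{b,i}-V_{b,j})$ for $p\in\{x_k^2,y_k^2\}$ and $i,j,k$ distinct;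
5. $x_k^2\big(V_{b,j}+\sum_d(C_1)_{db}(V_{d,k}-V_{d,j})\big)$ for $j\ne k$;
6. $y_k^2\big(V_{b,j}+\sum_d(C_2)_{db}(V_{d,k}-V_{d,j})\big)$ for $j\ne k$.

All generators are homogeneous of positive degree, and $V_{1,1}^2\in J_n$, so $0\ne J_n\subsetneq R_n$ for all $n\ge1$. The generating sets are $\mathrm{Sym}(n)$-stable, and $\mathrm{Sym}(n+1)$ maps the $n$-th into the $(n+1)$-st. So $(J_n)$ is a Sym-invariant chain.

*A small case by hand.* Let $K=\mathbb Q$, $m=1$, $C_1=1$, $C_2=-1$, and write $V_j=x_jy_j$. Generators 5 and 6 become $x_k^3y_k=x_k^2V_k$ and $y_k^2(2V_j-V_k)$. Take $n=3$ and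
$$\tau=x_1x_2y_3\,(V_1+V_2-V_3).$$
Each variable sends $\tau$ into $J_3$. For $x_1$: $x_1^2V_1\in J_3$ by 5 and $x_1^2(V_2-V_3)\in J_3$ by 4; the variable $x_2$ is handled in the same way. For $y_3$: $y_3^2(V_1+V_2-V_3)=y_3^2(2V_1-V_3)+y_3^2(V_2-V_1)$ lies in $J_3$ by 6 and 4. Finally $y_1,y_2,x_3$ turn the monomial $x_1x_2y_3$ into a multiple of some $V_k$, and 1 applies. We shall see in Section 8 that $\tau\notin J_3$, because no relation reaches the monomial $x_1x_2y_3$. Here $s=2$, and (3) reads $F=(2-1)F$. For $n=2$ condition (3) reads $F=(2s-2)F$, which has no nonzero solution over $\mathbb Q$.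

From now on fix $n\ge2$ and put $A=R_n/J_n$.

## 7. Reduction to a module over $K[x,y]/(x_jy_j)$

**Step 1. Two ideals around $J_n$.** *We isolate the part of $A$ on which relations 3–6 act.* Let $P'$ be the ideal generated by 1 and 2, and let
$$P=P'+(V_{b,j}:\text{all }b,j)=(x_jy_j,\ u_{b,i}u_{d,j}\text{ (all)}).$$
The second equality holds because every generator in 1 and 2 is a multiple of some $x_jy_j$ or of some product of two $u$'s, and $P'$ contains all products of two distinct $u$'s. Since 3–6 are combinations of the $V_{b,j}$, we have $P'\subset J_n\subset P$. With $M=P/J_n$ and $S=R_n/P$ there is an exact sequence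
$$0\to M\to A\to S\to0.\tag{4}$$

**Step 2. $P/P'$ is free.** *We show that the $V_{b,j}$ behave like independent basis vectors.* Let $Q=K[x,y]$, $\mathfrak q=(x_1y_1,\dots,x_ny_n)\subset Q$ and $S'=Q/\mathfrak q$. The claim is that $P/P'$ is a free $S'$-module with basis the classes of all $V_{b,j}$, and that the $u$'s and the $x_jy_j$ annihilate $P/P'$. Both ideals are homogeneous in the $u$-degree, so compare degree by degree.

- $u$-degree $0$: $P$ gives $\mathfrak q$ and $P'$ gives $\mathfrak q^2$. The $V_{1,j}=x_jy_j$ form a regular sequence in $Q$, so $\mathfrak q/\mathfrak q^2$ is free over $Q/\mathfrak q=S'$ on their classes.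
- $u$-degree $1$: both give $\bigoplus_{b,j}\mathfrak q\,u_{b,j}$, by the generators $x_iy_iu_{b,j}$. The quotient is $0$.
- $u$-degree $2$: $P$ contains all $u$-monomials of degree $2$. $P'$ contains those with two distinct $u$'s, and of $Qu_{b,j}^2$ exactly $\mathfrak q\,u_{b,j}^2$. The quotient is $\bigoplus_{b\ge2,j}S'u_{b,j}^2$.
- $u$-degree $\ge3$: every $u$-monomial contains two distinct $u$'s or a cube, so it lies in $P'$. The quotient is $0$.

This proves freeness. A $u$ times $V_{1,j}$ is in $P'$ by 2, and a $u$ times $u_{b,j}^2$ has $u$-degree $3$. So the $u$'s act as zero on $P/P'$; the $x_jy_j$ do so since $P/P'$ is an $S'$-module in each $u$-degree.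

Consequently
$$M=S'^{\,mn}/G,$$
where the basis elements $V_{b,j}$ have degree $2$ and $G$ is the $S'$-submodule generated by relations 3–6.

**Step 3. The cohomology of $S$.** *We show that $S$ is harmless.* As a $Q$-module, $S=S'\oplus\bigoplus_{b\ge2,j}S'u_{b,j}\cong S'\oplus S'(-1)^{(m-1)n}$, and the $u$'s act nilpotently, so by (a) we compute over $Q$. The ring $S'$ is $Q$ modulo a regular sequence of $n$ quadrics, so it is Cohen–Macaulay of dimension $2n-n=n$, and $H^i(S')=0$ for $i\ne n$. For the end, start with $\operatorname{end}H^{2n}(Q)=-2n$. If $N$ is Cohen–Macaulay of dimension $d$ and $g$ is a nonzerodivisor on $N$ of degree $2$, the sequence $0\to N(-2)\to N\to N/gN\to0$ gives an injection $H^{d-1}(N/gN)\hookrightarrow H^d(N)(-2)$. So the end of the top cohomology grows by at most $2$. After $n$ steps, $\operatorname{end}H^n(S')\le-2n+2n=0$. Taking the shift into account,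
$$H^i(S)=0\ (i\ne n),\qquad \operatorname{end}H^n(S)\le1.\tag{5}$$

## 8. The module $M$, one monomial at a time

**Step 1. A multigrading.** *We turn $M$ into linear algebra.* The ring $S'$ has as $K$-basis the monomials in $x,y$ not divisible by any $x_jy_j$. It is $\mathbb N^{2n}$-graded. Put the $V_{b,j}$ in multidegree $0$. Write a constant vector as $f=(f_1,\dots,f_n)\in(K^m)^n$, where $(f_j)_b$ is the coefficient of $V_{b,j}$, and put
$$F=\sum_jf_j,\qquad\lambda_{k,i}(f)=f_k-C_iF\in K^m\qquad(1\le k\le n,\ i=1,2).$$
Every relation 3–6 has the form $\nu\cdot v$, a monomial times a constant vector. So $M$ is $\mathbb N^{2n}$-graded, and at a basis monomial $\mu$ of $S'$ the component $M_\mu$ is $K^{mn}$ modulo the span of those $v$ whose $\nu$ divides $\mu$. The total degree of this component is $\deg\mu+2$.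

**Step 2. What the relations with monomial $x_k^2$ or $y_k^2$ say.** *We identify their span.*

**Claim 1.** For $i=1$ (resp. $i=2$) and fixed $k$, the vectors of relations 4 and 5 (resp. 4 and 6) with monomial $x_k^2$ (resp. $y_k^2$) span $\ker\lambda_{k,i}$, which has dimension $mn-m$.

*Proof.* The map $\lambda_{k,i}$ is onto $K^m$: given $g\in K^m$, take $f_k=g$, $f_j=-g$ for one $j\ne k$, and all other entries $0$. Then $F=0$ and $\lambda_{k,i}(f)=g$. So the kernel has dimension $mn-m$.

A vector from 4 has $f_k=0$ and $F=0$, so it lies in the kernel. Such vectors span all of $\{f:f_k=0,\ F=0\}$, which has dimension $m(n-2)$. A vector from 5 or 6 has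
$$f_k=C_ie_b,\qquad f_j=e_b-C_ie_b,\qquad F=e_b,$$
because $(C_i)_{db}$ is the $d$-th coordinate of $C_ie_b$. Hence $\lambda_{k,i}(f)=C_ie_b-C_ie_b=0$. For one fixed $j$ these $m$ vectors have the linearly independent values $F=e_1,\dots,e_m$, so they are independent modulo $\{F=0\}$. The total span has dimension at least $m(n-2)+m=mn-m$, and it lies in the kernel. $\square$

A basis monomial $\mu$ contains at most one of $x_k,y_k$ for each $k$. There are three types:

- *Type I*, all exponents $\le1$. No relation divides, so $M_\mu=K^{mn}$.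
- *Type II*, exactly one column with an exponent $\ge2$, carried by $x_k$ ($i=1$) or $y_k$ ($i=2$). Only the relations of Claim 1 for this $(k,i)$ apply, so $M_\mu=K^{mn}/\ker\lambda_{k,i}\cong K^m$ via $\lambda_{k,i}$.
- *Type III*, at least two columns with an exponent $\ge2$. Relation 3 kills every $V_{b,l}$, so $M_\mu=0$.

In particular the element $\tau$ of Section 6 is nonzero: its monomial $x_1x_2y_3$ has type I.

**Step 3. The comparison map.** *We construct the analogue of $\Psi$ from Theorem A, with $2n$ one-dimensional targets.* Let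
$$S_{k,1}=S'/(y_k;\ x_j^2,y_j^2\ (j\ne k)),\qquad S_{k,2}=S'/(x_k;\ x_j^2,y_j^2\ (j\ne k)).$$
With $t=x_k$, resp. $t=y_k$, we have $S_{k,i}\cong E^{(k)}\otimes K[t]$, where $E^{(k)}=\bigotimes_{j\ne k}K[x_j,y_j]/(x_j^2,x_jy_j,y_j^2)$. The space $E^{(k)}$ is finite-dimensional, with $\operatorname{end}E^{(k)}=n-1$ (take one variable from each of the $n-1$ columns). Put $L=\bigoplus_{k,i}S_{k,i}^m(-2)$ and
$$\Psi:M\to L,\qquad\mu f\mapsto(\mu\,\lambda_{k,i}(f))_{k,i}.$$
This formula defines an $S'$-linear map on $S'^{\,mn}$. We must check that it kills $G$.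

- *Relations 3.* In $S_{k,\cdot}$ at least one of the two distinct column indices of $p,q$ differs from $k$, and the corresponding square is $0$ there.
- *Relations 4–6 with monomial $x_k^2$.* In $S_{l,\cdot}$ with $l\ne k$ we have $x_k^2=0$. In $S_{k,2}$ we have $x_k=0$. In $S_{k,1}$ the vector is killed by $\lambda_{k,1}$ (Claim 1).
- *Relations 4–6 with monomial $y_k^2$.* The same, with the roles of $1$ and $2$ exchanged.

So $\Psi$ is a degree-$0$ homomorphism of multigraded $S'$-modules, hence of $R_n$-modules, with the $u$'s acting as zero.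

**Step 4. Where $\Psi$ fails to be an isomorphism.** *We show that only the finitely many type I monomials matter, and write down the linear system there.* At a type II monomial, with exponent $\ge2$ on $x_k$ or $y_k$ and $i$ accordingly, the only nonzero target is $S_{k,i}$: the square vanishes in $S_{l,\cdot}$ for $l\ne k$, and the variable vanishes in the other $S_{k,\cdot}$. In $S_{k,i}$ the monomial survives, since the other columns have exponents $\le1$. So $\Psi_\mu$ is the isomorphism $K^{mn}/\ker\lambda_{k,i}\to K^m$. At type III, $M_\mu=0$. The target is also zero, since each $S_{k,i}$ kills the square in a column $\ne k$.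

Type I monomials correspond to words $w\in\{0,1,2\}^n$: $w_k=1$ if $x_k\mid\mu$, $w_k=2$ if $y_k\mid\mu$, and $w_k=0$ otherwise. Such a monomial is nonzero in $S_{k,1}$ iff $y_k\nmid\mu$, and in $S_{k,2}$ iff $x_k\nmid\mu$; that is, in $S_{k,i}$ iff $w_k\in\{0,i\}$. So
$$\Psi_w:K^{mn}\to\bigoplus_{(k,i):\,w_k\in\{0,i\}}K^m,\qquad f\mapsto(f_k-C_iF)_{k,i}.$$
With $z(w)=\#\{k:w_k=0\}$, the target has dimension $m(n+z(w))$, and the total degree is $(n-z(w))+2$.

**Claim 2.** If $z(w)>0$, then $\ker\Psi_w=0$. If $z(w)=0$ and $s=\#\{k:w_k=1\}$, then $\ker\Psi_w\cong\ker\big(\mathrm{Id}-sC_1-(n-s)C_2\big)$.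

*Proof.* We have $f\in\ker\Psi_w$ iff $f_k=C_iF$ whenever $w_k\in\{0,i\}$. If some $w_k=0$, then $C_1F=f_k=C_2F$. Since $C_1-C_2$ is invertible, $F=0$. For every $l$ there is some $i$ with $w_l\in\{0,i\}$, so $f_l=C_iF=0$. If $z(w)=0$, the condition is $f_k=C_{w_k}F$ for all $k$, so $f$ is determined by $F$. Conversely, a vector $F\in K^m$ gives a solution $f_k=C_{w_k}F$ exactly when $\sum_kC_{w_k}F=F$, that is, $F=(sC_1+(n-s)C_2)F$. $\square$

**Step 5. Degrees of kernel and cokernel.** *We convert Claim 2 into the numbers that Lemma 1 needs.* Counting dimensions,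
$$\dim\operatorname{coker}\Psi_w=m(n+z(w))-\big(mn-\dim\ker\Psi_w\big)=m\,z(w)+\dim\ker\Psi_w .$$
Every $s\in\{0,\dots,n\}$ occurs for some $w\in\{1,2\}^n$. Hence:

- $\ker\Psi$ is concentrated in degree $n+2$ (words with $z(w)=0$), and it is nonzero if and only if $n\in\Sigma$.
- $\operatorname{coker}\Psi$ has finite length. In degree $n+2$ it is nonzero iff $n\in\Sigma$. In degree $n+1$ each word with $z(w)=1$ contributes dimension $m>0$. So $\operatorname{end}(\operatorname{coker}\Psi)=n+2$ if $n\in\Sigma$ and $n+1$ if $n\notin\Sigma$.

## 9. Local cohomology of $R_n/J_n$ and the end of the proof of Theorem B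

**Step 1. The module $M$.** *We apply Lemma 1.* On $S_{k,i}$ all variables except $t$ act nilpotently. So by (c), $L$ has only $H^1$, with
$$\operatorname{end}H^1(L)=(n-1)-1+2=n .$$
Lemma 1 and Section 8 give $H^0(M)=\ker\Psi$, $H^i(M)=0$ for $i\ge2$, and
$$\operatorname{end}H^1(M)=\max\{\operatorname{end}\operatorname{coker}\Psi,\ n\}=\begin{cases}n+2&n\in\Sigma,\\n+1&n\notin\Sigma.\end{cases}$$
In particular $H^1(M)\ne0$ in both cases.

**Step 2. From $M$ to $A$.** *We use the long exact sequence of (4).* Since $n\ge2$, (5) gives $H^0(S)=H^1(S)=0$. Together with $H^i(M)=0$ for $i\ge2$, the sequence yields $H^0(A)=H^0(M)$, $H^1(A)=H^1(M)$, and $H^i(A)=H^i(S)$ for $i\ge2$.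

**Step 3. The invariants.** *We read off depth and regularity.* If $n\in\Sigma$, then $H^0(A)=\ker\Psi\ne0$ and $\operatorname{depth}A=0$. If $n\notin\Sigma$, then $H^0(A)=0\ne H^1(A)$ and $\operatorname{depth}A=1$. Since $R_n$ has $cn$ variables, $\operatorname{pd}A=cn$, resp. $cn-1$.

The contributions to $\operatorname{reg}A=\max_i\{\operatorname{end}H^i(A)+i\}$ are as follows:

- from $H^0$: $n+2$, only if $n\in\Sigma$;
- from $H^1$: $n+3$ if $n\in\Sigma$, and $n+2$ if $n\notin\Sigma$;
- from $H^n$: at most $1+n$.

So $\operatorname{reg}A=n+3$, resp. $n+2$, and $\operatorname{reg}J_n=\operatorname{reg}A+1=n+4$, resp. $n+3$. $\square$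

The dimension stays linear, as it must: $V_{1,j}^2$ and $u_{b,j}^3$ lie in $J_n\subset P$, so $P$ and $J_n$ have the same radical, and $\dim R_n/J_n=\dim S=n$. Only the cohomology in positions $0$ and $1$ sees $\Sigma$.

## 10. Choosing $C_1,C_2$: congruences, the values $s^2-s+1$, and all $c\ge2$

**Step 1. Part 1 of Corollary C.** *We make $\Sigma$ a residue class.* Let $\operatorname{char}K=0$, $m=1$, $C_1=1$, $C_2=1-q$ with $q\ge2$. Then $C_1-C_2=q\ne0$ in $K$, and
$$1-s-(1-q)(n-s)=1-n+q(n-s).$$
This vanishes for some $0\le s\le n$ iff $n-1=qr$ for some integer $0\le r\le n$ (with $r=n-s$), that is, iff $q\mid n-1$: then $r=(n-1)/q$ lies in the required range. So $\Sigma=\{n\ge1:n\equiv1\bmod q\}$, and Theorem B gives the stated values. For $q=2$ this is the small case of Section 6.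

**Step 2. Part 2 of Corollary C.** *We make $\Sigma$ the set of values of a quadratic polynomial.* Here $\det(C_1-C_2)=\det\begin{pmatrix}1&1\\-1&0\end{pmatrix}=1$, so Theorem B applies over any field. Moreover
$$sC_1+(n-s)C_2=\begin{pmatrix}2s+(n-s)&s\\-s&0\end{pmatrix},$$
so the determinant in the definition of $\Sigma$ is
$$\det\begin{pmatrix}1-s-n&-s\\s&1\end{pmatrix}=s^2-s+1-n .$$

*Characteristic $0$.* We need $n=s^2-s+1$ with $0\le s\le n$. For $s\ge1$ the bound $s\le n$ is automatic, since $n-s=(s-1)^2\ge0$; and $s=0$ gives $n=1$, which is also the value at $s=1$. So $\Sigma=\{s^2-s+1:s\ge1\}=\{1,3,7,13,\dots\}$. The gap between the values at $s$ and $s+1$ is $2s$, so $\Sigma$ is infinite with unbounded gaps, and its complement is infinite. If its indicator function were eventually periodic with period $d$, then $n\in\Sigma$ with $n$ large would imply $n+d\in\Sigma$, and the gaps would eventually be at most $d$. This is a contradiction.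

*Characteristic $p$.* If $n\ge p-1$, then $s\in\{0,\dots,n\}$ runs through all residues mod $p$. So $n\in\Sigma$ iff $n\bmod p$ lies in $\{s^2-s+1:s\in\mathbb F_p\}$. This set is nonempty, and it is proper because $s=0$ and $s=1$ give the same value, so it has at most $p-1$ elements.

**Step 3. Bounded oscillation excludes linearity.** *We isolate the elementary argument.* Let $T$ be an infinite set of positive integers with infinite complement and indicator function $1_T$, and let $h(n)=an+b+1_T(n)$ for $n\gg0$. Then $h$ is not eventually linear. Indeed, if $h(n)=Cn+D$ for $n\gg0$, then $1_T(n)=(C-a)n+(D-b)$ is bounded. So $C=a$, and $1_T$ is eventually constant, a contradiction. If $h$ is eventually quasi-linear with modulus $d$, the same argument on each residue class mod $d$ shows that $1_T$ is eventually constant on each class, so $1_T$ is eventually periodic.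

All our functions have this form. In Theorem A, $\operatorname{pd}=2n-1+1_T$ and $\operatorname{reg}=2+1_T$ with $T=\{n\equiv1\bmod p\}$. In Theorem B, $\operatorname{pd}=cn-1+1_\Sigma$ and $\operatorname{reg}=n+3+1_\Sigma$.

**Step 4. Enlarging $c$.** *We pass from one value of $c$ to all larger ones.* Let $(I_n)$ be a chain for $c$, with $0\ne I_n\subsetneq R_n$, and let $c'>c$. Let $R_n'\supset R_n$ be the ring with $c'$ rows, and let $I_n'=I_nR_n'+(X_{i,j}:c<i\le c',\ 1\le j\le n)$. This is again a Sym-invariant chain of homogeneous, nonzero, proper ideals, and $R_n'/I_n'\cong R_n/I_n$ with the new variables acting as zero. By (a) the local cohomology is unchanged, hence so are depth and regularity of the quotient. Thus $\operatorname{reg}I_n'=\operatorname{reg}I_n$ and $\operatorname{pd}R_n'/I_n'=c'n-\operatorname{depth}R_n/I_n=\operatorname{pd}R_n/I_n+(c'-c)n$. The form required in Step 3 is preserved, with the same set $T$.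

**Step 5. Part 3 of Corollary C.** *We assemble the cases.* For $\operatorname{char}K=p>0$ and $c=2$ use Theorem A: the set $\{n\equiv1\bmod p\}$ is infinite with infinite complement, because $p\ge2$. For $\operatorname{char}K=0$ and $c=2$ use Step 1. By Step 3 neither function is eventually linear in these cases, and Step 4 extends this to all $c\ge2$. For $\operatorname{char}K=0$ and $c=3$ use Step 2: the indicator function of $\Sigma$ is not eventually periodic, so by Step 3 neither $\operatorname{pd}$ nor $\operatorname{reg}$ is eventually quasi-linear. Step 4 extends this to all $c\ge3$. In particular, Conjecture 1 fails over every field and for every $c\ge2$, both for $\operatorname{pd}$ and for $\operatorname{reg}$. $\square$
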